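\title{Centralizers of roots of $\Delta^2/\Delta_{\mathbf I}^2$ and braid groups of eigenspaces}

\begin{abstract}
Let $W$ be a finite Coxeter group with braid monoid $B^+$, let $I$ be a set of simple reflections, and let $\beta\in B^+$ be a $d$-th root of $\Delta^2/\Delta_{\mathbf I}^2$ that is not extendible. A complex reflection group $G$ then acts on the $e^{2i\pi/d}$-eigenspace of the image of $\beta$ in $W$. We prove the conjecture that the $\mathbf I$-reduced positive braids that normalize $\mathbf I$ and commute with $\beta$ form a monoid whose group of fractions is the braid group of $G$. The universal cover of the regular part of the eigenspace is realized as the fixed set of a homeomorphism of finite order, and it is contracted by means of least common multiples of braids.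
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $W$ be a finite Coxeter group with set of simple reflections $S$, let $V_{\mathbb R}$ be its real reflection representation, of dimension $|S|$, and let $V=V_{\mathbb R}\otimes\mathbb C$. Let $B$ be the Artin braid group of $(W,S)$ and $B^+\subset B$ the positive braid monoid, with generators $\mathbf S=\{\mathbf s: s\in S\}$. We write $\bar g\in W$ for the image of $g\in B$, and $\mathbf u\in B^+$ for the canonical lift of $u\in W$, obtained from any reduced expression of $u$. For $I\subset S$ let $\mathbf I\subset\mathbf S$ be the corresponding set of generators, $W_I$ the standard parabolic subgroup, $B^+_{\mathbf I}$ the submonoid generated by $\mathbf I$, and $\Delta_I$ the lift of the longest element of $W_I$. Put $\Delta=\Delta_S$ and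
\[
p_I=\Delta_I^{-2}\Delta^2\in B^+ ,
\]
an element also written $\Delta^2/\Delta_{\mathbf I}^2$. A braid $x\in B^+$ is \emph{$\mathbf I$-reduced} if no element of $\mathbf I$ left-divides it in $B^+$. Let
\[
\Gamma^+=\{x\in B^+:\ x\mathbf Ix^{-1}=\mathbf I \text{ and } x \text{ is } \mathbf I\text{-reduced}\},
\]
where $x\mathbf Ix^{-1}=\mathbf I$ means that conjugation by $x$ maps the set $\mathbf I$ onto itself. For $A\subset V$ we denote by $C_W(A)$ the pointwise stabilizer of $A$ and by $N_W(A)$ its setwise stabilizer.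

Fix $d\ge1$, $\zeta_d=e^{2i\pi/d}$, $I\subset S$ and $\beta\in B^+$ with $\beta^d=p_I$. Let $w=\bar\beta$ and let $V_d\subset V$ be the $\zeta_d$-eigenspace of $w$. It is known that $\beta\mathbf I\beta^{-1}=\mathbf I$, that $C_W(V_d)\subset W_I$, and that the following two conditions are equivalent.
\begin{itemize}
\item[(a)] $\beta$ is \emph{not extendible}: there are no $J\subsetneq I$ and $v\in B^+_{\mathbf I}$ with $(v\beta)^d=p_J$.
\item[(b)] $C_W(V_d)=W_I$, and $V_d$ is maximal among the $\zeta_d$-eigenspaces of elements of $W$.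
\end{itemize}
We use maximality only in the form that no $\zeta_d$-eigenspace of an element of $W$ properly contains $V_d$.

Assume that $\beta$ is not extendible, and let
\[
C_W(wW_I)=\{x\in N_W(W_I):\ x\,wW_I\,x^{-1}=wW_I\}.
\]
This group preserves $V_d$, and its subgroup $W_I=C_W(V_d)$ acts trivially, so $G=C_W(wW_I)/W_I$ acts faithfully on $V_d$. It is known that $G$ is a complex reflection group on $V_d$, that is, it is generated by elements fixing a hyperplane of $V_d$ pointwise. Let $V_d^{\mathrm{reg}}$ be the complement in $V_d$ of the reflecting hyperplanes of the reflections of $G$. The \emph{braid group of $G$} is $\pi_1(V_d^{\mathrm{reg}}/G)$. The conjecture stated in \cite{source} is that the elements of $\Gamma^+$ commuting with $\beta$ form a monoid whose group of fractions is isomorphic to the braid group of $G$. We prove it.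

Recall that a cancellative monoid $M$ is an \emph{Ore monoid} if any two elements have a common right multiple and a common left multiple. Such a monoid embeds in a group in which every element has the form $ab^{-1}$ with $a,b\in M$; this group is unique up to isomorphism and is the \emph{group of fractions} of $M$.

\begin{theorem}\label{thm:main}
Let $\beta\in B^+$ satisfy $\beta^d=p_I$ and be not extendible. Then
\[
M=\{x\in C_{B^+}(\beta):\ x\mathbf Ix^{-1}=\mathbf I \text{ and } x \text{ is } \mathbf I\text{-reduced}\}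
\]
is a cancellative Ore monoid whose group of fractions is isomorphic to $\pi_1(V_d^{\mathrm{reg}}/G)$.
\end{theorem}

\subsection{Two theorems}

Theorem~\ref{thm:main} splits into a statement about braids, valid without non-extendibility, and a statement about hyperplanes, in which (b) is used. Let $\Pi_I$ be the set of simple roots attached to $I$ (conventions are in Section~\ref{sec:background}), and put
\[
X=V^{W_I},\qquad X^{\mathrm{reg}}=\{x\in X:\ C_W(x)=W_I\},\qquad N_I=\{n\in W:\ n\Pi_I=\Pi_I\}.
\]
The group $N_I$ is a complement to $W_I$ in $N_W(W_I)$, and it acts freely on $X^{\mathrm{reg}}$. Let $\Gamma$ be the subgroup of $B$ generated by $\Gamma^+$. We shall see that $p_I\in\Gamma^+$ and that $\bar\gamma\in N_I$ for all $\gamma\in\Gamma$; being $\mathbf I$-reduced plays for braids the role that preserving $\Pi_I$ plays in $W$.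

\begin{theorem}\label{thm:B}
Let $I\subset S$, $\beta\in\Gamma$, $d\ge1$ and $k\in\mathbb Z$ satisfy $\beta^d=p_I^k$. Put $w=\bar\beta$, $\zeta=e^{2i\pi k/d}$, $E=\{x\in X: wx=\zeta x\}$ and $E^\circ=E\cap X^{\mathrm{reg}}$. Then $E^\circ\ne\emptyset$, the universal cover of $E^\circ$ is contractible, $C_{N_I}(w)$ acts freely on $E^\circ$, and
\[
C_\Gamma(\beta)\cong\pi_1\bigl(E^\circ/C_{N_I}(w)\bigr).
\]
Moreover $\{x\in\Gamma^+: x\beta=\beta x\}$ is a cancellative Ore monoid with group of fractions $C_\Gamma(\beta)$.
\end{theorem}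

\begin{theorem}\label{thm:C}
In the setting of Theorem~\ref{thm:main}, the reflecting hyperplanes of the reflections of $G$ on $V_d$ are exactly the $H\cap V_d$, for $H$ a reflecting hyperplane of $W$ not containing $V_d$.
\end{theorem}

\subsection{Why one expects this answer}

Take $\beta=1$, $d=1$, $k=0$ in Theorem~\ref{thm:B}. It then says that $\Gamma\cong\pi_1(X^{\mathrm{reg}}/N_I)$. For $I=\emptyset$ this reads $B\cong\pi_1(V^{\mathrm{reg}}/W)$, where $V^{\mathrm{reg}}$ is the complement of the reflecting hyperplanes of $W$. In this description $p_I$ is the full turn $\theta\mapsto e^{i\theta}x$, $0\le\theta\le2\pi$ (see \eqref{eq:fullturn}). There is a geometric source of $d$-th roots of the full turn: if $x\in X^{\mathrm{reg}}$ and $w\in N_I$ satisfy $wx=\zeta_dx$, the arc $\theta\mapsto e^{i\theta}x$, $0\le\theta\le2\pi/d$, ends at $wx$ and closes up to a loop $\beta$ in $X^{\mathrm{reg}}/N_I$. There is also a geometric source of elements commuting with $\beta$: if $c$ is a path in $E^\circ$ from $x$ to $nx$ with $n\in C_{N_I}(w)$,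 the square $(\theta,t)\mapsto e^{i\theta}c(t)$ is a homotopy between the two products of $\beta$ and $c$. The natural guess is that every root arises from a regular eigenvector, and that the loops in $E^\circ/C_{N_I}(w)$ give the centralizer exactly. Theorem~\ref{thm:B} confirms both.

The difficulty is that $\beta$ is given only by an equation in $B$; at the start we do not have a single eigenvector in $X^{\mathrm{reg}}$. The way out is to read the problem as a fixed point problem. The group $\Gamma$ and the rotation flow $x\mapsto e^{ia}x$ both act on a covering $\widetilde Y$ of $X^{\mathrm{reg}}$, and the equation $\beta^d=p_I^k$ says that $\phi=\beta\circ(\text{rotation by }-2\pi k/d)$ satisfies $\phi^d=1$. Its fixed set $Z$ lies over $E^\circ$, and the task is to prove that $Z$ is nonempty and contractible. For this we record, for $x\in X^{\mathrm{reg}}$, the chambers of the real space $X\cap V_{\mathbb R}$ visited by $\operatorname{Re}(e^{i\theta}x)$ as $\theta$ grows, and lift this record to a monotone function with values in $B$.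 Such functions, taken abstractly, can be combined by pointwise least common multiples. This operation commutes with $\phi$, so it produces a fixed point and contracts the fixed set.

Section~\ref{sec:example} carries this out by hand in rank two. Sections~\ref{sec:ribbon}--\ref{sec:proofB} prove Theorem~\ref{thm:B}, Section~\ref{sec:traces} proves Theorem~\ref{thm:C}, and Section~\ref{sec:main} combines them and shows that non-extendibility cannot be dropped.

\section{A cube root of $\Delta^2$ in type $A_2$}\label{sec:example}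

Let $W$ be of type $A_2$, $S=\{s,t\}$, $I=\emptyset$, so that $\Gamma=B=\langle\mathbf s,\mathbf t\mid\mathbf{sts}=\mathbf{tst}\rangle$, $\Delta=\mathbf{sts}$ and $p_I=\Delta^2$. Let $\beta=\mathbf{st}$; then $\beta^3=\mathbf{sts}\cdot\mathbf{tst}=\Delta^2$, and $\beta$ is not extendible since $I$ is empty. The element $w=st$ is a rotation of the plane $V_{\mathbb R}$ by $2\pi/3$, the space $V_3$ is a line, and $G=\langle w\rangle$ acts on it by cube roots of unity. So the braid group of $G$ is $\pi_1(\mathbb C^*/G)\cong\mathbb Z$. On the other side, $B=\langle\Delta,\beta\mid\Delta^2=\beta^3\rangle$, so $B/\langle\Delta^2\rangle$ is the free product $\mathbb Z/2*\mathbb Z/3$, in which the centralizer of a nontrivial element of a factor lies in that factor. Hence $C_B(\beta)=\langle\beta\rangle$ and $M=\{\beta^n:n\ge0\}$, in agreement with Theorem~\ref{thm:main}.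

\emph{From an eigenvector to a function.} Let $0\ne x\in V_3$. For the complexified invariant scalar product, $(x,x)=(wx,wx)=\zeta_3^2(x,x)$, so $(x,x)=0$: the real and imaginary parts of $x$ are orthogonal and of equal length. The point $\operatorname{Re}(e^{i\theta}x)$ therefore moves on a circle at constant speed, and it moves in the direction in which $w$ rotates by $2\pi/3$, because $\operatorname{Re}(e^{i(\theta+2\pi/3)}x)=w\operatorname{Re}(e^{i\theta}x)$. It visits the chambers $C_0,\ sC_0,\ stC_0,\ stsC_0,\dots$ for a time $\pi/3$ each (Figure~\ref{fig:A2}). Lift this sequence to $B$ by putting $g_{2m}=\beta^m$ and $g_{2m+1}=\beta^m\mathbf s$ for $m\in\mathbb Z$. Each $g_{n+1}$ is $g_n$ times a generator, $g_{n+2}=\beta g_n$, and $g_{n+3}=g_n\Delta$ (true for $n=0,1$, hence for all $n$). For $a\in\mathbb R$ let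
\[
f_a(\theta)=g_{\lfloor 3(\theta-a)/\pi\rfloor}.
\]
If $\operatorname{Re}(e^{i\theta}x)$ enters $C_0$ at time $a$, then it lies in the chamber $\overline{f_a(\theta)}\,C_0$ whenever it is not on a wall. The time $a$ is determined by $x$ modulo $2\pi$, so the pairs $(x,f_a)$ are parametrized by $(|x|,a)\in\mathbb R_{>0}\times\mathbb R$ and form the universal cover $Z$ of $V_3\setminus\{0\}$. The braid $\beta$ acts on $Z$ by $(x,f_a)\mapsto(wx,\beta f_a)=(\zeta_3x,f_{a-2\pi/3})$, with quotient $(V_3\setminus\{0\})/G$.

\begin{figure}[ht]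
\centering
\begin{tikzpicture}[scale=1]
\draw (0:2.4)--(180:2.4);
\draw (60:2.4)--(240:2.4);
\draw (120:2.4)--(300:2.4);
\draw[->,thick] (20:1.1) arc (20:365:1.1);
\fill (20:1.1) circle (1.6pt);
\node at (30:1.9) {$1,\ \Delta^2$};
\node at (90:1.8) {$\mathbf s$};
\node at (150:1.9) {$\mathbf{st}$};
\node at (210:1.9) {$\mathbf{sts}$};
\node at (270:1.8) {$\mathbf{stst}$};
\node at (330:1.9) {$\mathbf{ststs}$};
\end{tikzpicture}
\caption{Type $A_2$. For an eigenvector $x$ of the rotation $st$ with eigenvalue $e^{2i\pi/3}$, the point $\operatorname{Re}(e^{i\theta}x)$ runs around a circle. Each chamber is labeled by the braid recorded while the point crosses it. A half-turn multiplies the label on the right by $\Delta=\mathbf{sts}$, a third of a turn multiplies it on the left by $\mathbf{st}$, and after a full turn the label $1$ has become $\Delta^2$.}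
\label{fig:A2}
\end{figure}

\emph{The functions without the eigenvector.} Order $B$ by $g\le h\iff g^{-1}h\in B^+$. Consider the nondecreasing right-continuous functions $f:\mathbb R\to B$ with
\[
f(\theta+\pi)=f(\theta)\Delta,\qquad f(\theta+2\pi/3)=\beta f(\theta).
\]
These are exactly the $f_a$. Indeed, $f(\theta+\pi/3)=\beta^{-1}f(\theta)\Delta$ has length one more than $g=f(\theta)$, so $g^{-1}\beta^{-1}g\Delta\in\{\mathbf s,\mathbf t\}$, that is, $g^{-1}\beta g\in\{\mathbf{st},\mathbf{ts}\}=\{\beta,\mathbf s^{-1}\beta\mathbf s\}$. Thus $g\in\langle\beta\rangle\cup\langle\beta\rangle\mathbf s=\{g_n\}$, and the length of $f(\theta)$, which grows by one in each time $\pi/3$, has the form $\lfloor3(\theta-a)/\pi\rfloor$.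

This list used the centralizer of $\beta$. In general the logic runs the other way: one must show, without listing them, that these functions form a nonempty contractible space. Two operations preserve both equations: the shift $f\mapsto f(\cdot+u)$, and the pointwise least upper bound $\vee$. To find a solution, start from $\theta\mapsto\Delta^{\lfloor\theta/\pi\rfloor}$, which satisfies the first equation only, and take the join of its three images under the powers of $f\mapsto\beta f(\cdot-2\pi/3)$. With $\tau=3\theta/\pi$ these images are $g_{2j+3\lfloor(\tau-2j)/3\rfloor}$ for $j=0,1,2$; since $0,2,4$ cover all residues modulo $3$, the largest index is $\lfloor\tau\rfloor$, and the join is $f_0$. To contract, consider $f_a\vee f_0(\cdot+u)=f_{\min(a,-u)}$. For $u\ll0$ this is $f_a$; for $u\gg0$ it is $f_0(\cdot+u)$, which no longer depends on $a$ and can be shifted back to $f_0$. Section~\ref{sec:itineraries} is this argument in general.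

\section{Background}\label{sec:background}

\subsection{Roots and chambers}

Fix a $W$-invariant scalar product. Let $\Phi\subset V_{\mathbb R}^*$ be the root system with roots of unit length, regarded as linear forms on $V_{\mathbb R}$ and on $V$, with $(u\alpha)(x)=\alpha(u^{-1}x)$. Let $s_\alpha$ be the reflection with hyperplane $\ker\alpha$; it determines $\alpha$ up to sign, and $us_\alpha u^{-1}=s_{u\alpha}$. Let $\Pi=\{\alpha_s\}_{s\in S}$ be the simple roots, a basis of $V_{\mathbb R}^*$, and $C_0=\{\alpha_s>0\ \forall s\}\subset V_{\mathbb R}$. For $J\subset S$ put $\Pi_J=\{\alpha_s\}_{s\in J}$, $\Phi_J=W_J\Pi_J$ and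
\[
F_J=\{\alpha_s=0\ (s\in J),\ \alpha_s>0\ (s\notin J)\}\subset V_{\mathbb R}.
\]
Let $w_J$ be the longest element of $W_J$, $w_0=w_S$, and $J^*=w_0Jw_0\subset S$. We use the following standard facts.
\begin{itemize}
\item[(R1)] Every root is positive or negative, that is, a combination of simple roots with coefficients all $\ge0$ or all $\le0$. One has $\ell(us)>\ell(u)$ if and only if $u\alpha_s>0$, and $\ell(su)>\ell(u)$ if and only if $u^{-1}\alpha_s>0$. The number of hyperplanes $\ker\alpha$ separating $uC_0$ from $u'C_0$ is $\ell(u^{-1}u')$.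
\item[(R2)] Each $W$-orbit in $V_{\mathbb R}$ meets $\overline{C_0}=\bigsqcup_JF_J$ in exactly one point, and the stabilizer of a point of $F_J$ is $W_J$.
\item[(R3)] $\Phi_J$ is the set of roots in the span of $\Pi_J$, and $s_\alpha\in W_J$ if and only if $\alpha\in\Phi_J$. The group $W_J$ is simply transitive on the bases of $\Phi_J$, and $\Pi_J$ is the only base made of positive roots. One has $w_J\Pi_J=-\Pi_J$ and $w_0\alpha_s=-\alpha_{w_0sw_0}$.
\item[(R4)] (Steinberg) For $A\subset V$, the group $C_W(A)$ is generated by the reflections it contains.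
\end{itemize}

Fix $I\subset S$ and put $\Phi'=\Phi\setminus\Phi_I$, $\nu=|\Phi'|/2=\ell(w_0)-\ell(w_I)$, $X_{\mathbb R}=X\cap V_{\mathbb R}$, so that $X=X_{\mathbb R}\otimes\mathbb C$. An element of $N_W(W_I)$ permutes $\Phi_I$ and hence its bases, so (R3) gives $N_W(W_I)=W_I\rtimes N_I$. By (R3) and (R4),
\[
X^{\mathrm{reg}}=\{x\in X:\ \alpha(x)\ne0\ \ \forall\alpha\in\Phi'\}.
\]
The group $N_I$ permutes $\Phi'$, so it acts on $X^{\mathrm{reg}}$, and it acts freely: $nx=x$ gives $n\in W_I\cap N_I=1$.

\subsection{Braid monoids}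

Let $\ell:B\to\mathbb Z$ be the homomorphism sending each generator to $1$. For $g,h\in B$ write $g\le h$ if $g^{-1}h\in B^+$. This is a partial order invariant under left multiplication; on $B^+$ it is left divisibility. If $g\le h$ and $\ell(h)=\ell(g)$, then $h=g$; if $g\le h$ and $\ell(h)=\ell(g)+1$, then $h=g\mathbf t$ with $\mathbf t\in\mathbf S$. We refer to these remarks as ``by length''.
\begin{itemize}
\item[(B1)] $B^+$ embeds in $B$ and is cancellative. Any $x,y\in B^+$ have a least common multiple $x\vee y$ and a greatest common divisor $\gcd(x,y)$ for $\le$, and $a(x\vee y)=ax\vee ay$, $a\gcd(x,y)=\gcd(ax,ay)$ for $a\in B^+$.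
\item[(B2)] $\Delta^2$ is central, conjugation by $\Delta$ permutes $\mathbf S$, and every $x\in B^+$ left-divides some $\Delta^{2n}$. In particular $\Delta^{-1}\mathbf u\Delta$ is the lift of $w_0uw_0$.
\item[(B3)] The left divisors of $\Delta$ are the lifts $\mathbf u$ $(u\in W)$, called \emph{simple}; a left divisor of a simple element is simple. If $\ell(uu')=\ell(u)+\ell(u')$, the lift of $uu'$ is $\mathbf u\mathbf u'$. One has $\mathbf s\le\mathbf u$ if and only if $\ell(su)<\ell(u)$.
\item[(B4)] $B^+_{\mathbf J}$ is the Artin monoid of $W_J$, $\Delta_J$ is the least common multiple of $\mathbf J$, and $\Delta_J^2$ commutes with $\mathbf J$.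
\end{itemize}

\section{The ribbon category}\label{sec:ribbon}

For $I=\emptyset$ the functions of Section~\ref{sec:example} take values in the ordered set $B$, which has joins and the half-turn $g\mapsto g\Delta$. We need a substitute for general $I$. The monoid $\Gamma^+$ is too small for this: the half-turn $\Delta_I^{-1}\Delta$ conjugates $\mathbf I$ to $\mathbf I^*$, which may differ from $\mathbf I$. So we let the subset of $S$ vary.

For $J,K\subset S$ let $\mathcal C(J,K)$ be the set of $x\in B^+$ that are $\mathbf J$-reduced and satisfy $x^{-1}\mathbf Jx=\mathbf K$. Thus $\Gamma^+=\mathcal C(I,I)$. For $x\in\mathcal C(J,K)$ and $\mathbf s\in\mathbf J$ write $\mathbf s_x=x^{-1}\mathbf sx\in\mathbf K$, so $\mathbf sx=x\mathbf s_x$.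

\begin{lemma}\label{lem:ribbon}
Let $x\in\mathcal C(J,K)$.
\begin{itemize}
\item[(a)] If $a\in B^+_{\mathbf J}$, then $a\vee x=ax$.
\item[(b)] If $y\in\mathcal C(K,L)$, then $xy\in\mathcal C(J,L)$.
\item[(c)] If $m\in\mathcal C(J,L)$ and $x\le m$, then $x^{-1}m\in\mathcal C(K,L)$.
\item[(d)] If $y\in\mathcal C(J,K')$, then $x\vee y\in\mathcal C(J,L)$ for some $L$.
\item[(e)] $x^{-1}\Delta_Jx=\Delta_K$ and $p_Jx=xp_K$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\mathbf s\in\mathbf J$. The element $\mathbf sx=x\mathbf s_x$ is a common multiple of $\mathbf s$ and $x$, so $x\le\mathbf s\vee x\le x\mathbf s_x$, and by length $\mathbf s\vee x$ is $x$ or $x\mathbf s_x$. It is not $x$ because $\mathbf s\not\le x$. So $\mathbf s\vee x=\mathbf sx$. For $a=a'\mathbf s$, induction on length gives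
\[
a'\mathbf s\vee x=a'\mathbf s\vee(a'\vee x)=a'\mathbf s\vee a'x=a'(\mathbf s\vee x)=a'\mathbf sx .
\]

(b) We have $(xy)^{-1}\mathbf J(xy)=\mathbf L$. If $\mathbf s\in\mathbf J$ and $\mathbf s\le xy$, then $x\mathbf s_x=\mathbf s\vee x\le xy$, so $\mathbf s_x\le y$, although $y$ is $\mathbf K$-reduced.

(c) The element $x^{-1}m\in B^+$ conjugates $\mathbf K=x^{-1}\mathbf Jx$ to $m^{-1}\mathbf Jm=\mathbf L$. If $\mathbf t\in\mathbf K$ and $\mathbf t\le x^{-1}m$, write $\mathbf t=\mathbf s_x$; then $\mathbf s\le\mathbf sx=x\mathbf t\le m$, although $m$ is $\mathbf J$-reduced.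

(d) Let $m=x\vee y$ and $\mathbf s\in\mathbf J$. Then $\mathbf sm=\mathbf sx\vee\mathbf sy=x\mathbf s_x\vee y\mathbf s_y\ge x\vee y=m$, so by length $\mathbf sm=m\mathbf t$ with $\mathbf t\in\mathbf S$. Hence $m^{-1}\mathbf Jm=\mathbf L$ for some $L\subset S$. If $\mathbf s\le m$, then $\mathbf sx=\mathbf s\vee x\le m$ and $\mathbf sy=\mathbf s\vee y\le m$, so $\mathbf sm=\mathbf sx\vee\mathbf sy\le m$, which is impossible by length.

(e) Conjugation by $x$ induces an isomorphism of monoids $B^+_{\mathbf J}\to B^+_{\mathbf K}$ mapping $\mathbf J$ onto $\mathbf K$, so by (B4) it maps $\Delta_J$ to $\Delta_K$. Since $\Delta^2$ is central, $p_Jx=\Delta_J^{-2}x\Delta^2=x\Delta_K^{-2}\Delta^2=xp_K$.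
\end{proof}

By (b), the sets $\mathcal C(J,K)$ are the morphisms of a category $\mathcal C$, the \emph{ribbon category}. The next lemma describes its simple morphisms in terms of roots and shows that they generate it.

\begin{lemma}\label{lem:simple}
\begin{itemize}
\item[(a)] For $u\in W$, one has $\mathbf u\in\mathcal C(J,K)$ if and only if $u^{-1}\Pi_J=\Pi_K$.
\item[(b)] The element $\delta_J=\Delta_J^{-1}\Delta$ is the lift of $w_Jw_0$ and lies in $\mathcal C(J,J^*)$, and $p_J=\delta_J\delta_{J^*}\in\mathcal C(J,J)$.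
\item[(c)] Every $x\in\mathcal C(J,K)$ is a product $\mathbf u_1\cdots\mathbf u_m$ of simple elements $\mathbf u_i\in\mathcal C(J_{i-1},J_i)$ with $J_0=J$, $J_m=K$. Consequently $\bar x^{-1}\Pi_J=\Pi_K$.
\item[(d)] If $x\in\mathcal C(J,K)$, there are $n\ge0$ and $z\in\mathcal C(K,J)$ with $xz=p_J^n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $u^{-1}\Pi_J=\Pi_K$. Let $s\in J$ and $u^{-1}\alpha_s=\alpha_{s'}$ with $s'\in K$; then $su=us'$. By (R1), $\ell(su)=\ell(u)+1=\ell(us')$, so (B3) gives $\mathbf s\mathbf u=\mathbf u\mathbf s'$ and $\mathbf s\not\le\mathbf u$. Conversely let $\mathbf u\in\mathcal C(J,K)$ and $s\in J$. Then $u^{-1}su=s'\in K$ gives $u^{-1}\alpha_s=\pm\alpha_{s'}$, and $\mathbf s\not\le\mathbf u$ gives $u^{-1}\alpha_s>0$. So $u^{-1}\alpha_s=\alpha_{s'}$, and $s\mapsto s'$ is a bijection $J\to K$.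

(b) Lengths add in $w_0=w_J\cdot w_Jw_0$, so $\delta_J$ is the lift of $w_Jw_0$ by (B3), and $(w_Jw_0)^{-1}\Pi_J=w_0(-\Pi_J)=\Pi_{J^*}$. Since $\Delta\Delta_{J^*}\Delta^{-1}=\Delta_J$ by (B2), we get $\delta_J\delta_{J^*}=\Delta_J^{-1}\Delta\Delta_{J^*}^{-1}\Delta=\Delta_J^{-2}\Delta^2$, which lies in $\mathcal C(J,J)$ by Lemma~\ref{lem:ribbon}(b).

(c) Let $x\ne1$ and $x_1=\gcd(x,\Delta)$. It is simple, and $x_1\ne1$ because some generator left-divides $x$ and every generator left-divides $\Delta$. For $\mathbf s\in\mathbf J$ we have $x\le x\mathbf s_x=\mathbf sx$ and $\Delta\le\Delta\cdot\Delta^{-1}\mathbf s\Delta=\mathbf s\Delta$, so $x_1\le\gcd(\mathbf sx,\mathbf s\Delta)=\mathbf sx_1$, and by length $\mathbf sx_1=x_1\mathbf t$ with $\mathbf t\in\mathbf S$. Also $x_1$ is $\mathbf J$-reduced since $x_1\le x$. So $x_1\in\mathcal C(J,J_1)$ for some $J_1$, and $x_1^{-1}x\in\mathcal C(J_1,K)$ by Lemma~\ref{lem:ribbon}(c). Induction on length gives the factorization, and (a) gives the last claim.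

(d) By (B2) choose $n$ with $x\le\Delta^{2n}=\Delta_J^{2n}p_J^n$. By Lemma~\ref{lem:ribbon}(a), $\Delta_J^{2n}x=\Delta_J^{2n}\vee x\le\Delta_J^{2n}p_J^n$, so $x\le p_J^n$. Since $p_J^n\in\mathcal C(J,J)$, Lemma~\ref{lem:ribbon}(c) applies to $z=x^{-1}p_J^n$.
\end{proof}

Part (d) says that inverting the elements $p_J$ inverts everything. Put
\[
\mathcal G(J,K)=\{cp_K^{-n}:\ c\in\mathcal C(J,K),\ n\ge0\}\subset B .
\]

\begin{proposition}\label{prop:groupoid}
\begin{itemize}
\item[(a)] $\mathcal G(J,K)\,\mathcal G(K,L)\subset\mathcal G(J,L)$ and $\mathcal G(J,K)^{-1}=\mathcal G(K,J)$.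
\item[(b)] Every $g\in\mathcal G(J,K)$ satisfies $g^{-1}\mathbf Jg=\mathbf K$, $g^{-1}\Delta_Jg=\Delta_K$, $p_Jg=gp_K$ and $\bar g^{-1}\Pi_J=\Pi_K$.
\item[(c)] $\mathcal G(J,K)\cap B^+=\mathcal C(J,K)$.
\item[(d)] $\Gamma=\mathcal G(I,I)$, the element $p_I$ is central in $\Gamma$, and $\bar\gamma\in N_I$ for $\gamma\in\Gamma$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:ribbon}(e), $cp_K^{-n}\,c'p_L^{-m}=cc'p_L^{-n-m}$. If $xz=p_J^n$ as in Lemma~\ref{lem:simple}(d), then $(xp_K^{-m})^{-1}=p_K^mz\,p_J^{-n}\in\mathcal G(K,J)$.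

(b) These relations hold for $c\in\mathcal C(J,K)$ by Lemmas~\ref{lem:ribbon}(e) and \ref{lem:simple}(c). They pass to $cp_K^{-n}$ because $p_K$ commutes with $\mathbf K$, by (B2) and (B4), and $\bar p_K=1$.

(c) Let $y=cp_K^{-n}\in B^+$. Then $y\le yp_K^n=c$, so $y$ is $\mathbf J$-reduced, and $y^{-1}\mathbf Jy=\mathbf K$ by (b).

(d) By (a), $\mathcal G(I,I)$ is a group; it is generated by $\mathcal C(I,I)$, which contains $p_I$. The rest is (b).
\end{proof}

The ordered set that replaces $B$ is
\[
\Omega=\bigcup_{J\subset S}\mathcal G(I,J)\subset B,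
\]
with the order induced from $B$. For $g\in\Omega$ the set $J$ with $g\in\mathcal G(I,J)$ is determined by $\mathbf J=g^{-1}\mathbf Ig$. If $g\in\mathcal G(I,J)$ and $c\in\mathcal C(J,K)$, then $g\le gc\in\Omega$. The group $\Gamma$ acts on $\Omega$ by left multiplication, preserving the order. The \emph{half-turn} is $D(g)=\Delta_I^{-1}g\Delta$.

\begin{proposition}\label{prop:Omega}
\begin{itemize}
\item[(a)] If $g\in\mathcal G(I,J)$, then $D(g)=g\delta_J\in\mathcal G(I,J^*)$. The map $D$ is an order automorphism of $\Omega$ commuting with $\Gamma$, and $g\le D(g)$, $D^2(g)=p_Ig$, $\ell(D(g))=\ell(g)+\nu$.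
\item[(b)] For all $g,h\in\Omega$ there is $n\ge0$ with $D^{-2n}h\le g$.
\item[(c)] Any $g,h\in\Omega$ have a least upper bound $g\vee h$ in $\Omega$. It is preserved by $D$ and by $\Gamma$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) By Proposition~\ref{prop:groupoid}(b), $\Delta_I^{-1}g=g\Delta_J^{-1}$, so $D(g)=g\delta_J\ge g$. Next, $D^2(g)=\Delta_I^{-2}g\Delta^2=p_Ig$ with $p_I\in\Gamma$, so $D^2$ and hence $D$ are bijections of $\Omega$. Since $D(g)^{-1}D(h)=\Delta^{-1}g^{-1}h\Delta$ and conjugation by $\Delta$ is an automorphism of $B^+$, we have $g\le h$ if and only if $D(g)\le D(h)$. Finally $\Gamma$ commutes with $\Delta_I$, hence with $D$.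

(b), (c) Let $g\in\mathcal G(I,K)$, $h\in\mathcal G(I,L)$, and write $h^{-1}g=cp_K^{-n}$ with $c\in\mathcal C(L,K)$. Put $k_0=hp_L^{-n}=p_I^{-n}h=D^{-2n}h\in\mathcal G(I,L)$. Then $k_0^{-1}g=p_L^ncp_K^{-n}=c$, which proves (b), and $k_0^{-1}h=p_L^n$. By Lemma~\ref{lem:ribbon}(d), $m=c\vee p_L^n$ lies in some $\mathcal C(L,L')$, so $k_0m\in\Omega$. For $u\in B$, the conditions $u\ge g$ and $u\ge h$ mean $k_0^{-1}u\ge c$ and $k_0^{-1}u\ge p_L^n$, that is, $u\ge k_0m$. So $k_0m$ is the least upper bound. Order automorphisms preserve least upper bounds.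
\end{proof}

\begin{example}\label{ex:A2I}
Let $W$ be of type $A_2$, $S=\{s,t\}$, $I=\{s\}$. The group $W$ is simply transitive on the six roots, so $N_I=1$. Since $(ts)^{-1}\alpha_s=s(\alpha_s+\alpha_t)=\alpha_t$, Lemma~\ref{lem:simple}(a) shows that the only simple morphisms with source $\{s\}$ are $1$ and $\delta_{\{s\}}=\mathbf{ts}\in\mathcal C(\{s\},\{t\})$, and those with source $\{t\}$ are $1$ and $\mathbf{st}$. By Lemma~\ref{lem:simple}(c), every morphism with source $\{s\}$ is an alternating product $(\mathbf{ts})(\mathbf{st})(\mathbf{ts})\cdots$. Hence $\Gamma^+=\{p_I^n:n\ge0\}$ with $p_I=\mathbf{tsst}$, and $\Omega=\{D^n(1):n\in\mathbb Z\}$ is a chain, half of whose elements lie outside $\Gamma$.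
\end{example}

\section{Chambers of $X_{\mathbb R}$}\label{sec:chambers}

We now match $\Omega$ with geometry: the images in $W$ of the elements of $\Omega$ index the chambers that the hyperplanes $\ker\alpha$, $\alpha\in\Phi'$, cut out in $X_{\mathbb R}$, and $D$ lifts the antipodal map. Let
\[
\mathcal V=\{v\in W:\ v^{-1}\Pi_I\subset\Pi\}.
\]
For $v\in\mathcal V$ define $J_v\subset S$ by $v\Pi_{J_v}=\Pi_I$, and put $C_v=vF_{J_v}$ and $v^*=w_Ivw_0$. By Proposition~\ref{prop:groupoid}(b), every $g\in\Omega$ has $\bar g\in\mathcal V$ and $g\in\mathcal G(I,J_{\bar g})$; also $\overline{D(g)}=\bar g^{\,*}$.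

\begin{lemma}\label{lem:chambers}
\begin{itemize}
\item[(a)] The sets $C_v$ $(v\in\mathcal V)$ are convex and pairwise distinct, and they are the connected components of $X_{\mathbb R}\setminus\bigcup_{\alpha\in\Phi'}\ker\alpha$. The sign of $\alpha\in\Phi'$ on $C_v$ is its sign on $vC_0$.
\item[(b)] For $n\in N_I$: $nv\in\mathcal V$, $J_{nv}=J_v$ and $C_{nv}=nC_v$.
\item[(c)] $v^*\in\mathcal V$, $J_{v^*}=J_v^*$, $v^{-1}v^*=w_{J_v}w_0$, $C_{v^*}=-C_v$ and $v^{**}=v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $v\in\mathcal V$, $J=J_v$. Then $vW_Jv^{-1}=W_I$ and $v\Phi_J=\Phi_I$. The face $F_J$ is convex and open in $V_{\mathbb R}^{W_J}$, so $C_v$ is convex and open in $X_{\mathbb R}$. If $\alpha\in\Phi'$, then $v^{-1}\alpha\notin\Phi_J$ has a nonzero coefficient on some $\alpha_s$ with $s\notin J$ by (R3), so by (R1) it has on $F_J$ the same constant nonzero sign as on $C_0$.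

If $C_v\cap C_{v'}\ne\emptyset$, then (R2) gives $J_v=J_{v'}=J$ and $v^{-1}v'\in W_J$. As $v^{-1}v'\Pi_J=v^{-1}\Pi_I=\Pi_J$, we get $v=v'$ by (R3).

Let $y\in X_{\mathbb R}$ lie on no $\ker\alpha$, $\alpha\in\Phi'$, so that $C_W(y)=W_I$. By (R2), $y\in uF_J$ for some $u$ and $J$, and since $W_J$ fixes $F_J$ we may take $u$ of minimal length in $uW_J$. Then $uW_Ju^{-1}=W_I$, so $u\Pi_J$ is a base of $\Phi_I$, and it consists of positive roots by (R1). Hence $u\Pi_J=\Pi_I$, $u\in\mathcal V$ and $y\in C_u$. So the $C_v$ are disjoint open connected sets that cover the complement.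

(b) This follows from $(nv)^{-1}\Pi_I=v^{-1}\Pi_I$.

(c) Conjugation by $v$ maps $(W_J,J)$ to $(W_I,I)$, so $w_Iv=vw_J$ and $v^*=vw_Jw_0$. Then $(v^*)^{-1}\Pi_I=w_0w_J\Pi_J=\Pi_{J^*}$. From $w_0\alpha_s=-\alpha_{w_0sw_0}$ we get $w_0F_{J^*}=-F_J$, so $C_{v^*}=w_Iv(-F_J)=-C_v$, as $w_I$ fixes $X_{\mathbb R}$. Finally $w_I^2=w_0^2=1$.
\end{proof}

For $v,v'\in\mathcal V$ let $r(v,v')\in B^+$ be the lift of $v^{-1}v'$; it is the braid of a shortest route from $C_v$ to $C_{v'}$. Let $\operatorname{Sep}(v,v')$ be the set of pairs $\pm\alpha$, $\alpha\in\Phi'$, with opposite signs on $C_v$ and $C_{v'}$.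

\begin{lemma}\label{lem:r}
Let $v,v',v''\in\mathcal V$ and $n\in N_I$.
\begin{itemize}
\item[(a)] $r(v,v')\in\mathcal C(J_v,J_{v'})$ and $\ell(r(v,v'))=|\operatorname{Sep}(v,v')|$. If $g\in\Omega$ and $\bar g=v$, then $g\le g\,r(v,v')\in\Omega$ and $\overline{g\,r(v,v')}=v'$.
\item[(b)] If $\operatorname{Sep}(v,v')\cap\operatorname{Sep}(v',v'')=\emptyset$, then $r(v,v')\,r(v',v'')=r(v,v'')$.
\item[(c)] $r(nv,nv')=r(v,v')$, $r(v^*,v'^*)=\Delta^{-1}r(v,v')\Delta$ and $r(v,v^*)=\delta_{J_v}$.
\item[(d)] If $g,h\in\Omega$ and $g\le h\le D(g)$, then $g^{-1}h=r(\bar g,\bar h)$.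
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $(v^{-1}v')^{-1}\Pi_{J_v}=v'^{-1}\Pi_I=\Pi_{J_{v'}}$; apply Lemma~\ref{lem:simple}(a). The positive roots of $\Phi_I$ are mapped by $v^{-1}$ and $v'^{-1}$ to positive roots, so no root of $\Phi_I$ separates $vC_0$ from $v'C_0$. The length formula follows from (R1) and Lemma~\ref{lem:chambers}(a).

(b) $\operatorname{Sep}(v,v'')$ is the symmetric difference of the two sets, here their disjoint union. So lengths add in $v^{-1}v''=v^{-1}v'\cdot v'^{-1}v''$, and (B3) applies.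

(c) We have $(nv)^{-1}nv'=v^{-1}v'$, $(v^*)^{-1}v'^*=w_0v^{-1}v'w_0$ and $v^{-1}v^*=w_{J_v}w_0$; use (B2) and Lemma~\ref{lem:simple}(b).

(d) The positive braid $g^{-1}h$ left-divides the simple element $g^{-1}D(g)=\delta_{J_{\bar g}}$, so it is simple, hence the lift of its image $\bar g^{-1}\bar h$.
\end{proof}

Part (d) is the link between order and geometry: within one half-turn, an element of $\Omega$ is determined by its chamber.

\section{The space of itineraries}\label{sec:itineraries}

\begin{definition}
An \emph{itinerary} is a nondecreasing map $f:\mathbb R\to\Omega$, right-continuous for the discrete topology on $\Omega$, with $f(\theta+\pi)=D(f(\theta))$ for all $\theta$. Let $\mathcal F$ be the set of itineraries, and write $v_f(\theta)=\overline{f(\theta)}\in\mathcal V$.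
\end{definition}

The integer $\ell(f(\theta))$ is nondecreasing and grows by $\nu$ from $\theta$ to $\theta+\pi$. By length, $f$ is a step function, constant on half-open intervals $[a,b)$, with at most $\nu$ jumps in any half-open interval of length $\pi$, and the set of jumps is $\pi$-periodic. From Lemma~\ref{lem:r}(d),
\begin{equation}\label{eq:r}
f(\theta)^{-1}f(\theta')=r\bigl(v_f(\theta),v_f(\theta')\bigr)\qquad(\theta\le\theta'\le\theta+\pi).
\end{equation}
The topology on $\mathcal F$ should let jump times move, merge and split. Put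
\[
\operatorname{dist}(f,f')=\operatorname{meas}\{\theta\in[0,\pi):\ f(\theta)\ne f'(\theta)\}.
\]
The set $\{f\ne f'\}$ is $\pi$-periodic because $D$ is injective, so any interval of length $\pi$ gives the same value. The triangle inequality holds, and $\operatorname{dist}(f,f')=0$ forces $f=f'$ by right-continuity. So $\operatorname{dist}$ is a metric. Evaluation at a point is not continuous, but monotonicity makes it locally constant away from jumps.

\begin{lemma}\label{lem:stable}
If $f_0\in\mathcal F$ is constant on $[\theta_0-\epsilon,\theta_0+\epsilon]$ with $0<\epsilon<\pi/2$, and $\operatorname{dist}(f,f_0)<\epsilon$, then $f(\theta_0)=f_0(\theta_0)$.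
\end{lemma}

\begin{proof}
The intervals $(\theta_0-\epsilon,\theta_0)$ and $(\theta_0,\theta_0+\epsilon)$ have measure $\epsilon$ and lie in one interval of length $\pi$, so $f$ takes the value $f_0(\theta_0)$ somewhere in each. As $f$ is monotone, it takes this value at $\theta_0$.
\end{proof}

Along $\theta\mapsto\operatorname{Re}(e^{i\theta}x)$ a root is positive for a time $\pi$ and then negative for a time $\pi$. Abstract itineraries have the same property.

\begin{lemma}\label{lem:window}
For $f\in\mathcal F$ and $\alpha\in\Phi'$ there is a unique $\psi=\psi_\alpha(f)\in\mathbb R/2\pi\mathbb Z$ such that $\alpha>0$ on $C_{v_f(\theta)}$ for $\theta\in[\psi-\frac\pi2,\psi+\frac\pi2)$ and $\alpha<0$ on $C_{v_f(\theta)}$ for $\theta\in[\psi+\frac\pi2,\psi+\frac{3\pi}2)$.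
\end{lemma}

\begin{proof}
Let $\varepsilon(\theta)$ be the sign of $\alpha$ on $C_{v_f(\theta)}$, a right-continuous step function. Fix $\theta_0$, let $\theta_1<\dots<\theta_m$ be the jumps of $f$ in $(\theta_0,\theta_0+\pi]$, and let $g_i=f(\theta_i)$, so $g_m=D(g_0)$. By \eqref{eq:r} and Lemma~\ref{lem:r}(a),
\[
\nu=\ell(g_m)-\ell(g_0)=\sum_{i=1}^m|\operatorname{Sep}(\bar g_{i-1},\bar g_i)| .
\]
Each of the $\nu$ pairs of roots in $\Phi'$ has opposite signs on $C_{\bar g_0}$ and $C_{\bar g_m}=-C_{\bar g_0}$, so it belongs to at least one of these sets, hence to exactly one. Thus $\varepsilon$ changes exactly once in every interval $(\theta_0,\theta_0+\pi]$, and $\varepsilon(\theta+\pi)=-\varepsilon(\theta)$. Let $\tau$ be a time at which $\varepsilon$ changes from $-$ to $+$. Then it changes from $+$ to $-$ at $\tau+\pi$, and nowhere else in $(\tau,\tau+\pi]$. So $\tau$ is unique modulo $2\pi$, and $\psi=\tau+\pi/2$.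
\end{proof}

Three operations act on $\mathcal F$, which we order pointwise.
\begin{itemize}
\item For $\gamma\in\Gamma$, $(\gamma f)(\theta)=\gamma f(\theta)$. This is an itinerary since $\gamma$ preserves the order and commutes with $D$.
\item For $a\in\mathbb R$, $(\rho_af)(\theta)=f(\theta+a)$. We have $\rho_af\le\rho_bf$ for $a\le b$, and $\rho_{2\pi}f=D^2\circ f=p_If$.
\item For $f,f'\in\mathcal F$, $(f\vee f')(\theta)=f(\theta)\vee f'(\theta)$. This is nondecreasing, it is right-continuous since $f$ and $f'$ are both constant on some $[\theta,\theta+\epsilon)$, and it is compatible with $D$ by Proposition~\ref{prop:Omega}(c).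
\end{itemize}
The maps $\gamma$ and $\rho_a$ are commuting isometries that preserve order and joins. If $a<b$ and $f(\theta+a)\ne f(\theta+b)$, then $f$ has a jump $\tau\in(\theta+a,\theta+b]$, that is, $\theta\in[\tau-b,\tau-a)$. There are at most $\nu$ jumps modulo $\pi$, so
\begin{equation}\label{eq:lip}
\operatorname{dist}(\rho_af,\rho_bf)\le\nu|a-b| .
\end{equation}

From now until the end of Section~\ref{sec:proofB}, let $\beta,d,k,w,\zeta,E,E^\circ$ be as in Theorem~\ref{thm:B}. Put $\omega=2\pi k/d$, so $\zeta=e^{i\omega}$, and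
\[
\phi=\beta\rho_{-\omega},\qquad(\phi f)(\theta)=\beta f(\theta-\omega).
\]
Then $\phi^d=\beta^d\rho_{-2\pi k}=\beta^dp_I^{-k}=1$ on $\mathcal F$. This is where the hypothesis $\beta^d=p_I^k$ enters, and it cannot be avoided: if $\phi f=f$, then $\beta^dp_I^{-k}f(0)=f(0)$ in $B$, which forces $\beta^d=p_I^k$.

\begin{proposition}\label{prop:Fphi}
The fixed set $\mathcal F^\phi$ is nonempty and contractible.
\end{proposition}

\begin{proof}
The function $f_1(\theta)=D^{\lfloor\theta/\pi\rfloor}(1)$ is an itinerary because $g\le D(g)$. Since $\phi$ preserves joins and $\phi^d=1$, the join $f_*=\bigvee_{j=0}^{d-1}\phi^jf_1$ lies in $\mathcal F^\phi$.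

For $f\in\mathcal F^\phi$ and $a\in\mathbb R$ let $h(f,a)=f\vee\rho_af_*$. It lies in $\mathcal F^\phi$, since $\rho_a$ commutes with $\phi$. If $h(f,a)$ and $h(f',a')$ differ at $\theta$, then $f,f'$ or $\rho_af_*,\rho_{a'}f_*$ differ at $\theta$. By \eqref{eq:lip},
\[
\operatorname{dist}\bigl(h(f,a),h(f',a')\bigr)\le\operatorname{dist}(f,f')+\nu|a-a'| ,
\]
so $h$ is continuous. We have $h(f,a)=f$ if $\rho_af_*\le f$, and $h(f,a)=\rho_af_*$ if $f\le\rho_af_*$. How small or large $a$ must be depends on $f$, and we need to choose it continuously.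

\emph{Claim: there are continuous functions $\sigma_-,\sigma_+:\mathcal F^\phi\to\mathbb R$ with $\rho_{\sigma_-(f)}f_*\le f\le\rho_{\sigma_+(f)}f_*$.}

An inequality between itineraries holds everywhere once it holds on $[0,\pi)$, since $D$ is an order automorphism. Fix $f$. By Proposition~\ref{prop:Omega}(b) there are integers $m,m'$ with $Df(0)\le D^mf_*(0)$ and $D^{1-m'}f_*(0)\le f(0)$. For $\theta\in[0,\pi)$,
\[
f(\theta)\le f(\pi)=Df(0)\le D^mf_*(0)\le f_*(\theta+m\pi),
\]
\[
f_*(\theta-m'\pi)\le f_*(\pi-m'\pi)=D^{1-m'}f_*(0)\le f(0)\le f(\theta).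
\]
So $\rho_{-m'\pi}f_*\le f\le\rho_{m\pi}f_*$. Now let $\operatorname{dist}(f,f')<\pi$. There is $\theta_1\in[0,\pi)$ with $f(\theta_1)=f'(\theta_1)$, and for $\theta\in[0,\pi)$ we get $f'(\theta)\le f'(\theta_1+\pi)=f(\theta_1+\pi)\le f(\theta+2\pi)$. So $f'\le\rho_{2\pi}f$, and by symmetry $\rho_{-2\pi}f\le f'$. Hence
\[
\rho_{-(m'+2)\pi}f_*\le f'\le\rho_{(m+2)\pi}f_*
\]
for all $f'$ in the open ball $U_f$ of radius $\pi$ about $f$. Thus on each ball $U_f$ there are constants $a_f^-,a_f^+$ that work for all its points; any smaller constant works in place of $a_f^-$, and any larger one in place of $a_f^+$. A metric space is paracompact, so there is a locally finite partition of unity $(\lambda_f)$ subordinate to the cover $(U_f\cap\mathcal F^\phi)$. Put $\sigma_\pm=\sum_f\lambda_fa_f^\pm$. At a point $f'$ only constants that work for $f'$ occur with nonzero weight, so $\sigma_+(f')$ is at least the smallest of the $a_f^+$ that occur and $\sigma_-(f')$ is at most the largest of the $a_f^-$ that occur. This proves the claim.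

The homotopy $(f,t)\mapsto h\bigl(f,(1-t)\sigma_-(f)+t\sigma_+(f)\bigr)$ goes from the identity to $f\mapsto\rho_{\sigma_+(f)}f_*$. The homotopy $(f,t)\mapsto\rho_{(1-t)\sigma_+(f)}f_*$, continuous by \eqref{eq:lip}, goes from there to the constant map $f_*$.
\end{proof}

\section{A covering of $X^{\mathrm{reg}}$}\label{sec:covering}

We return to geometry and build a covering of $X^{\mathrm{reg}}$ whose points are pairs of a vector and an itinerary that follows it. For $x\in X^{\mathrm{reg}}$ and $\alpha\in\Phi'$ let $\chi_\alpha(x)=-\arg\alpha(x)\in\mathbb R/2\pi\mathbb Z$. As $\alpha$ is a real form,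
\begin{equation}\label{eq:cos}
\alpha\bigl(\operatorname{Re}(e^{i\theta}x)\bigr)=\operatorname{Re}\bigl(e^{i\theta}\alpha(x)\bigr)=|\alpha(x)|\cos\bigl(\theta-\chi_\alpha(x)\bigr).
\end{equation}
Let $\Theta_x=\bigcup_{\alpha\in\Phi'}\bigl(\chi_\alpha(x)+\frac\pi2+\pi\mathbb Z\bigr)$, the discrete $\pi$-periodic set of times at which $\operatorname{Re}(e^{i\theta}x)\in X_{\mathbb R}$ lies on a wall. For $\theta\notin\Theta_x$ define $v_x(\theta)\in\mathcal V$ by $\operatorname{Re}(e^{i\theta}x)\in C_{v_x(\theta)}$. The function $v_x$ is locally constant, and by Lemma~\ref{lem:chambers}, for $n\in N_I$ and $a\in\mathbb R$,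
\begin{equation}\label{eq:vx}
v_x(\theta+\pi)=v_x(\theta)^*,\qquad v_{nx}(\theta)=nv_x(\theta),\qquad v_{e^{ia}x}(\theta)=v_x(\theta+a),
\end{equation}
with $\Theta_{nx}=\Theta_x$ and $\Theta_{e^{ia}x}=\Theta_x-a$. Put
\[
\widetilde Y=\{(x,f)\in X^{\mathrm{reg}}\times\mathcal F:\ v_f(\theta)=v_x(\theta)\ \ \forall\theta\notin\Theta_x\}
\]
with the subspace topology. If $(x,f)\in\widetilde Y$, then $\psi_\alpha(f)=\chi_\alpha(x)$ by \eqref{eq:cos} and Lemma~\ref{lem:window}, and $f$ is locally constant off $\Theta_x$ by \eqref{eq:r}, since $r(v,v)=1$.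

For $\theta_0\in\mathbb R$ and $v\in\mathcal V$ let $O(\theta_0,v)=\{x\in X:\operatorname{Re}(e^{i\theta_0}x)\in C_v\}$. This set is open in $X$, and it lies in $X^{\mathrm{reg}}$ by the first equality in \eqref{eq:cos}. These sets cover $X^{\mathrm{reg}}$: take $\theta_0\notin\Theta_x$ and $v=v_x(\theta_0)$. Let $\Omega_v=\{g\in\Omega:\bar g=v\}$ with the discrete topology; it contains $r(1,v)$.

\begin{proposition}\label{prop:cover}
For $O=O(\theta_0,v)$, the map $(x,f)\mapsto(x,f(\theta_0))$ is a homeomorphism $\widetilde Y|_O\to O\times\Omega_v$. Hence $\widetilde Y\to X^{\mathrm{reg}}$ is a covering.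
\end{proposition}

\begin{proof}
For $x\in O$ we have $\theta_0\notin\Theta_x$ and $v_x(\theta_0)=v$.

\emph{Injectivity.} Let $(x,f)\in\widetilde Y|_O$ and $g=f(\theta_0)$. By \eqref{eq:r},
\begin{equation}\label{eq:chart}
f(\theta)=g\,r\bigl(v,v_x(\theta)\bigr)\qquad\text{for }\theta\in[\theta_0,\theta_0+\pi]\setminus\Theta_x .
\end{equation}
Right-continuity and $D$ determine the other values.

\emph{Surjectivity.} Given $(x,g)$, define $f$ by \eqref{eq:chart} on $[\theta_0,\theta_0+\pi)\setminus\Theta_x$, extend it to $[\theta_0,\theta_0+\pi)$ by right-continuity, and then to $\mathbb R$ by $f(\theta+j\pi)=D^jf(\theta)$. By Lemma~\ref{lem:r}(a) and \eqref{eq:vx}, $f$ has values in $\Omega$ and $v_f=v_x$ off $\Theta_x$. It remains to prove monotonicity. Let $\theta_0\le\theta\le\theta'\le\theta_0+\pi$ with $\theta,\theta'\notin\Theta_x$. By \eqref{eq:cos} each $\alpha\in\Phi'$ changes sign exactly once on $[\theta_0,\theta_0+\pi]$, so $\operatorname{Sep}(v,v_x(\theta))$ and $\operatorname{Sep}(v_x(\theta),v_x(\theta'))$ are disjoint.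 Lemma~\ref{lem:r}(b) gives $g\,r(v,v_x(\theta))\le g\,r(v,v_x(\theta'))$. For $\theta'=\theta_0+\pi$ the right side is $g\,r(v,v^*)=g\delta_{J_v}=D(g)=f(\theta_0+\pi)$. So $f$ is nondecreasing on $[\theta_0,\theta_0+\pi]$ off $\Theta_x$, then on all of this interval by right-continuity, and on $\mathbb R$ because $D$ is an order automorphism.

\emph{Continuity.} At $(x_0,f_0)\in\widetilde Y|_O$ the function $f_0$ is constant near $\theta_0$, so $(x,f)\mapsto f(\theta_0)$ is locally constant by Lemma~\ref{lem:stable}. For the inverse map, fix $g$ and $x_0\in O$, and let $U$ be an open neighborhood of $\Theta_{x_0}\cap[\theta_0,\theta_0+\pi]$ of measure less than $\epsilon$. On the compact set $A=[\theta_0,\theta_0+\pi]\setminus U$ the numbers $|\alpha(\operatorname{Re}(e^{i\theta}x_0))|$, $\alpha\in\Phi'$, are bounded below by a positive constant. So for $x$ near $x_0$ we have $A\cap\Theta_x=\emptyset$ and $v_x=v_{x_0}$ on $A$. By \eqref{eq:chart} the itineraries attached to $(x,g)$ and $(x_0,g)$ agree on $A$, and their distance is less than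 $\epsilon$.
\end{proof}

By \eqref{eq:vx} and Proposition~\ref{prop:groupoid}(d), the formulas
\[
\gamma(x,f)=(\bar\gamma x,\gamma f),\qquad\rho_a(x,f)=(e^{ia}x,\rho_af)
\]
define commuting actions of $\Gamma$ and $\mathbb R$ on $\widetilde Y$ by homeomorphisms. The action of $\Gamma$ is free, since $\gamma f(0)=f(0)$ in $B$ gives $\gamma=1$. The flow $\rho_a$ lifts the rotation of $X^{\mathrm{reg}}$, and
\begin{equation}\label{eq:fullturn}
\rho_{2\pi}(x,f)=(x,p_If)=p_I(x,f),
\end{equation}
which is the sense in which $p_I$ is the full turn.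

\begin{lemma}\label{lem:orbits}
If $(x,f)$ and $(nx,f')$ lie in $\widetilde Y$ with $n\in N_I$, there is $\gamma\in\Gamma$ with $\bar\gamma=n$ and $\gamma(x,f)=(nx,f')$.
\end{lemma}

\begin{proof}
Choose $\theta\notin\Theta_x=\Theta_{nx}$ and let $v=v_x(\theta)$. The elements $g=f(\theta)$ and $g'=f'(\theta)$ have images $v$ and $nv$, and $J_v=J_{nv}$, so both lie in $\mathcal G(I,J_v)$. Hence $\gamma=g'g^{-1}\in\Gamma$ and $\bar\gamma=n$. The points $\gamma(x,f)$ and $(nx,f')$ have the same image $(nx,g')$ in the chart over $O(\theta,nv)$.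
\end{proof}

Let $\phi=\beta\rho_{-\omega}$ act on $\widetilde Y$, so $\phi(x,f)=(\zeta^{-1}wx,\phi f)$, and let
\[
Z=\widetilde Y^\phi=\{(x,f)\in\widetilde Y:\ x\in E,\ f\in\mathcal F^\phi\}.
\]

\section{From itineraries to eigenvectors}\label{sec:back}

We want to transfer Proposition~\ref{prop:Fphi} to $Z$. The obstacle is that an itinerary need not follow any vector: for $I=\emptyset$ and $W$ dihedral of order $2m$, an itinerary has $m$ jump times per half-turn that can be moved independently, while a vector has four real coordinates. We therefore relax the condition $\chi_\alpha(y)=\psi_\alpha(f)$ to the condition that these angles differ by less than $\pi/2$. Let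
\[
\mathcal E=\bigl\{(f,y)\in\mathcal F\times X:\ \operatorname{Re}\bigl(e^{i\psi_\alpha(f)}\alpha(y)\bigr)>0\ \ \forall\alpha\in\Phi'\bigr\}.
\]
For fixed $f$ this is a convex condition on $y$, and it implies $y\in X^{\mathrm{reg}}$. Two things are needed: every $f$ has such a $y$, depending continuously on $f$; and $f$ can then be corrected to an itinerary that follows $y$. For the correction, note that $f$, delayed by a quarter-turn, crosses each wall after $y$ does and before $y$ crosses it again. So the corrected value at $\theta$ should be reached from $f(\theta-\frac\pi2)$ by a shortest route to the chamber of $y$.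

\begin{lemma}\label{lem:Lambda}
For $(f,y)\in\mathcal E$ and $\theta\notin\Theta_y$ put
\[
\tilde f(\theta)=f(\theta-\tfrac\pi2)\;r\bigl(v_f(\theta-\tfrac\pi2),v_y(\theta)\bigr),
\]
and extend $\tilde f$ to $\mathbb R$ by right-continuity.
\begin{itemize}
\item[(a)] $\tilde f\in\mathcal F$ and $\Lambda(f,y):=(y,\tilde f)\in\widetilde Y$.
\item[(b)] The map $\Lambda:\mathcal E\to\widetilde Y$ is continuous.
\item[(c)] If $(x,f)\in\widetilde Y$, then $(f,x)\in\mathcal E$ and $\Lambda(f,x)=(x,f)$.
\item[(d)] If $(f,y)\in\mathcal E$, $f\in\mathcal F^\phi$ and $y\in E$, then $\Lambda(f,y)\in Z$.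
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:r}(a), $\tilde f(\theta)\in\Omega$ has image $v_y(\theta)$. Writing $g=f(\theta-\frac\pi2)$ and $r$ for the second factor, Lemma~\ref{lem:r}(c) gives $\tilde f(\theta+\pi)=\Delta_I^{-1}g\Delta\cdot\Delta^{-1}r\Delta=D(\tilde f(\theta))$. The function $\tilde f$ is a right-continuous step function with finitely many jumps per period, so it remains to show that it does not decrease across any $\theta_0\in\mathbb R$.

Let $g_0$ be the value of $f$ just before $\theta_0-\frac\pi2$, let $v_0=\bar g_0$ and $v_1=v_f(\theta_0-\frac\pi2)$, and let $v_0',v_1'$ be the values of $v_y$ just before and just after $\theta_0$. Just before $\theta_0$ we have $\tilde f=g_0\,r(v_0,v_0')$, and just after, $\tilde f=g_0\,r(v_0,v_1)\,r(v_1,v_1')$ by \eqref{eq:r}. We claim that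
\[
r(v_0,v_1)\,r(v_1,v_1')=r(v_0,v_1')=r(v_0,v_0')\,r(v_0',v_1'),
\]
so that $\tilde f$ is multiplied on the right by $r(v_0',v_1')\in B^+$ across $\theta_0$. By Lemma~\ref{lem:r}(b), each equality reduces to the disjointness of two sets.

\emph{First equality.} Let $\pm\alpha\in\operatorname{Sep}(v_0,v_1)$ with $\alpha>0$ on $C_{v_1}$. Along $f$ the sign of $\alpha$ changes from $-$ to $+$ at $\theta_0-\frac\pi2$, so $\psi_\alpha(f)=\theta_0$ modulo $2\pi$. The definition of $\mathcal E$ gives $\alpha(\operatorname{Re}(e^{i\theta_0}y))>0$, and the same holds for $\theta$ near $\theta_0$. Hence $\alpha>0$ on $C_{v_1'}$, and $\pm\alpha\notin\operatorname{Sep}(v_1,v_1')$.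

\emph{Second equality.} Let $\pm\alpha\in\operatorname{Sep}(v_0',v_1')$ with $\alpha>0$ on $C_{v_0'}$. By \eqref{eq:cos}, $\theta_0=\chi_\alpha(y)+\frac\pi2$ modulo $2\pi$. The definition of $\mathcal E$ says $\cos(\psi_\alpha(f)-\chi_\alpha(y))>0$, so $\theta_0-\frac\pi2$ lies in the open interval $(\psi_\alpha(f)-\frac\pi2,\psi_\alpha(f)+\frac\pi2)$ modulo $2\pi$, and so do the times just before it. Hence $\alpha>0$ on $C_{v_0}$, and $\pm\alpha\notin\operatorname{Sep}(v_0,v_0')$.

(b) Let $(f_0,y_0)\in\mathcal E$. Choose $\theta_0\notin\Theta_{y_0}$ such that $\theta_0-\frac\pi2$ is not a jump of $f_0$, and let $v=v_{y_0}(\theta_0)$. For $(f,y)\in\mathcal E$ near $(f_0,y_0)$ we have $y\in O(\theta_0,v)$, and $f(\theta_0-\frac\pi2)=f_0(\theta_0-\frac\pi2)$ by Lemma~\ref{lem:stable}. So $\tilde f(\theta_0)=\tilde f_0(\theta_0)$, and in the chart of Proposition~\ref{prop:cover} the map $\Lambda$ reads $(f,y)\mapsto(y,\tilde f_0(\theta_0))$.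

(c) Since $\psi_\alpha(f)=\chi_\alpha(x)$, we have $e^{i\psi_\alpha(f)}\alpha(x)=|\alpha(x)|>0$. For $\theta\notin\Theta_x$, $v_x(\theta)=v_f(\theta)$, so $\tilde f(\theta)=f(\theta)$ by \eqref{eq:r}.

(d) From $\zeta y=wy$ and \eqref{eq:vx} we get $\Theta_y-\omega=\Theta_y$ and $v_y(\theta)=wv_y(\theta-\omega)$. From $\phi f=f$ we get $f(\theta)=\beta f(\theta-\omega)$ and $v_f(\theta)=wv_f(\theta-\omega)$. As $w\in N_I$, Lemma~\ref{lem:r}(c) gives, for $\theta\notin\Theta_y$,
\[
\beta\tilde f(\theta-\omega)=f(\theta-\tfrac\pi2)\;r\bigl(w^{-1}v_f(\theta-\tfrac\pi2),w^{-1}v_y(\theta)\bigr)=\tilde f(\theta).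
\]
So $\phi\tilde f=\tilde f$ by right-continuity.
\end{proof}

To produce a vector from an itinerary, observe that $x\in X$ is recovered from the curve $\theta\mapsto\operatorname{Re}(e^{i\theta}x)=\frac12(e^{i\theta}x+e^{-i\theta}\bar x)$ as a Fourier coefficient: $\int_0^{2\pi}e^{-i\theta}\operatorname{Re}(e^{i\theta}x)\,d\theta=\pi x$. We apply the same integral to a curve that sits at a chosen point of each chamber. Define $c_J\in F_J$ by $\alpha_s(c_J)=0$ for $s\in J$ and $\alpha_s(c_J)=1$ for $s\notin J$, and put $c_v=vc_{J_v}\in C_v$. Then $c_{nv}=nc_v$ for $n\in N_I$ by Lemma~\ref{lem:chambers}(b).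

\begin{lemma}\label{lem:average}
For $f\in\mathcal F$ let $x_f=\int_0^{2\pi}e^{-i\theta}c_{v_f(\theta)}\,d\theta\in X$. Then $(f,x_f)\in\mathcal E$, the map $f\mapsto x_f$ is continuous, and $x_f\in E$ if $f\in\mathcal F^\phi$.
\end{lemma}

\begin{proof}
Let $\alpha\in\Phi'$ and $\psi=\psi_\alpha(f)$. Since $\alpha(c_v)$ is real,
\[
\operatorname{Re}\bigl(e^{i\psi}\alpha(x_f)\bigr)=\int_0^{2\pi}\cos(\theta-\psi)\,\alpha(c_{v_f(\theta)})\,d\theta .
\]
By Lemma~\ref{lem:window} the two factors have the same sign except where the cosine vanishes, so the integral is positive. If $R$ bounds the norms of the finitely many $c_v$, then $\|x_f-x_{f'}\|\le4R\operatorname{dist}(f,f')$. The integrand is $2\pi$-periodic because $v^{**}=v$, so the substitution $\theta\mapsto\theta+\omega$ gives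
\[
x_{\phi f}=\int_0^{2\pi}e^{-i\theta}\,wc_{v_f(\theta-\omega)}\,d\theta=\zeta^{-1}wx_f .
\]
If $\phi f=f$, this says $wx_f=\zeta x_f$.
\end{proof}

\begin{proposition}\label{prop:Z}
The space $Z$ is nonempty and contractible.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:Lambda} and \ref{lem:average}, $b(f)=\Lambda(f,x_f)$ defines a continuous map $b:\mathcal F^\phi\to Z$, so $Z\ne\emptyset$ by Proposition~\ref{prop:Fphi}. For $(x,f)\in Z$ both $(f,x)$ and $(f,x_f)$ lie in $\mathcal E$, with $x,x_f\in E$. By convexity the map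
\[
Z\times[0,1]\to Z,\qquad\bigl((x,f),t\bigr)\mapsto\Lambda\bigl(f,(1-t)x+tx_f\bigr)
\]
is well defined, and it is continuous. By Lemma~\ref{lem:Lambda}(c) it is a homotopy from $\mathrm{id}_Z$ to $(x,f)\mapsto b(f)$. The latter map factors through the contractible space $\mathcal F^\phi$, so $\mathrm{id}_Z$ is null-homotopic.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proofB}

\emph{The universal cover.} Since $Z\ne\emptyset$ lies over $E^\circ$, we have $E^\circ\ne\emptyset$. So no $\alpha\in\Phi'$ vanishes on $E$, and $E^\circ$ is the complement of finitely many complex hyperplanes in $E$, a connected manifold. On $E$ the map $\zeta^{-1}w$ is the identity, so $\phi$ restricts to a homeomorphism of the covering $\widetilde Y|_{E^\circ}$ over $\mathrm{id}_{E^\circ}$. Over a connected evenly covered open set, $\phi$ permutes the sheets, so its fixed set is a union of sheets. Hence $Z\to E^\circ$ is a covering; the cardinality of its fibers is locally constant, so it is surjective because $E^\circ$ is connected and $Z\ne\emptyset$.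 By Proposition~\ref{prop:Z} it is the universal covering, and it is contractible.

\emph{The deck group.} The finite group $G_0=C_{N_I}(w)$ preserves $E$ and $X^{\mathrm{reg}}$ and acts freely on $E^\circ$, as $N_I$ acts freely on $X^{\mathrm{reg}}$. So $E^\circ\to E^\circ/G_0$ is a finite covering of manifolds, and $Z\to E^\circ/G_0$ is again a universal covering. The group $C_\Gamma(\beta)$ commutes with $\phi=\beta\rho_{-\omega}$, so it acts on $Z$. The action is free, and it preserves the fibers of $Z\to E^\circ/G_0$, because $\bar\gamma\in G_0$ for $\gamma\in C_\Gamma(\beta)$. It is transitive on each fiber. Indeed, let $z,z'\in Z$ lie over $x$ and $nx$ with $n\in G_0$. By Lemma~\ref{lem:orbits} there is $\gamma\in\Gamma$ with $\gamma z=z'$, and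
\[
\beta\,\rho_{-\omega}z'=z'=\gamma z=\gamma\beta\rho_{-\omega}z=(\gamma\beta\gamma^{-1})\,\rho_{-\omega}z' .
\]
Since $\Gamma$ acts freely on $\widetilde Y$, we get $\gamma\beta\gamma^{-1}=\beta$. A deck transformation of a connected covering is determined by the image of one point, so $C_\Gamma(\beta)$ is the whole deck group of the universal covering, and $C_\Gamma(\beta)\cong\pi_1(E^\circ/G_0)$.

\emph{The monoid.} Let $M=\{x\in\Gamma^+:x\beta=\beta x\}$. It contains $1$ and is closed under products by Lemma~\ref{lem:ribbon}(b), so it is a submonoid of the group $C_\Gamma(\beta)$, hence cancellative. The element $p_I$ is central in $\Gamma$, so $p_I\in M$. If $\gamma\in C_\Gamma(\beta)$, write $\gamma=cp_I^{-n}$ with $c\in\Gamma^+$; then $c=\gamma p_I^n$ commutes with $\beta$, so $c\in M$. Thus every element of $C_\Gamma(\beta)$ is a fraction $cp_I^{-n}$ of elements of $M$. Let $a,b\in M$ and write $a^{-1}=a'p_I^{-n}$ with $a'\in M$, so $aa'=a'a=p_I^n$. Then $a(a'b)=bp_I^n$ is a common right multiple and $(ba')a=p_I^nb$ a common left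 multiple of $a$ and $b$. So $M$ is an Ore monoid with group of fractions $C_\Gamma(\beta)$. \qed

\section{Traces of reflecting hyperplanes}\label{sec:traces}

In this section $\beta\in B^+$ is as in Theorem~\ref{thm:main}, $w=\bar\beta$, $\zeta=\zeta_d$ and $E=V_d=\ker(w-\zeta)$. By (b), $C_W(E)=W_I$; in particular $E\subset X$. We first identify $G$ with the group of Theorem~\ref{thm:B}; this uses only the first half of (b).

\begin{lemma}\label{lem:G}
We have $\beta\in\Gamma^+$, $w\in N_I$, and $C_W(wW_I)=N_W(E)=W_I\rtimes C_{N_I}(w)$. Hence $G\cong C_{N_I}(w)$, compatibly with the actions on $E$.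
\end{lemma}

\begin{proof}
An element of $\mathbf I$ left-dividing $\beta$ would left-divide $\beta^d=p_I$, which is $\mathbf I$-reduced by Lemma~\ref{lem:simple}(b). Together with $\beta\mathbf I\beta^{-1}=\mathbf I$ this gives $\beta\in\Gamma^+$, and $w\in N_I$ by Proposition~\ref{prop:groupoid}(d).

Let $x=un\in N_W(W_I)$ with $u\in W_I$, $n\in N_I$. Since $n$ and $nwn^{-1}$ normalize $W_I$, we have $x\,wW_I\,x^{-1}=u(nwn^{-1})W_Iu^{-1}=nwn^{-1}W_I$. So $x\in C_W(wW_I)$ if and only if $w^{-1}nwn^{-1}\in W_I\cap N_I=1$. Thus $C_W(wW_I)=W_I\rtimes C_{N_I}(w)$, and this group preserves $E$: $W_I$ fixes it pointwise and the centralizer of $w$ preserves the eigenspaces of $w$. Conversely, let $xE=E$. Then $x$ normalizes $C_W(E)=W_I$. Both $xwx^{-1}$ and $w$ act on $E$ as the scalar $\zeta$, so $xwx^{-1}\in W_Iw=wW_I$, and $x\,wW_I\,x^{-1}=xwx^{-1}W_I=wW_I$.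
\end{proof}

Call $H\cap E$, for a reflecting hyperplane $H$ of $W$ with $H\not\supset E$, a \emph{trace}. One inclusion of Theorem~\ref{thm:C} is a consequence of (R4). For the other we must produce a reflection of $E$ from a trace $E'$, although $s_H$ itself need not preserve $E$. Any such reflection lies in $P=C_W(E')$, so we study the quotient map of $V$ by $P$. Maximality of $E$ will show that $E$ maps \emph{onto} a coordinate subspace of the quotient. If no element of $P$ acted nontrivially on $E$, this map would be an isomorphism, and comparing degrees would force $P$ to fix all of $E$. In the example of Section~\ref{sec:example}, $E'=0$ and $P=W$ has basic invariants of degrees $2$ and $3$; the first vanishes on the line $E$, and the second restricts to a three-to-one map $y\mapsto cy^3$, matching $|G|=3$.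

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{A reflecting hyperplane of $G$ is a trace.} Let $g\in N_W(E)$ act on $E$ as a reflection with hyperplane $E'$. Then $g\in C_W(E')\setminus C_W(E)$. By (R4) some reflection $s_H$ lies in $C_W(E')\setminus C_W(E)$. Then $H\supset E'$ and $H\not\supset E$, so the hyperplane $H\cap E$ of $E$ equals $E'$.

\emph{A trace is a reflecting hyperplane of $G$.} Let $E'=H\cap E$ with $H\not\supset E$, and $P=C_W(E')$. Then $s_H\in P$, the group $P$ is generated by reflections by (R4), and $w$ normalizes $P$ since $wE'=E'$.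

\emph{Step 1: invariants adapted to $w$.} By Chevalley's theorem, $R=\mathbb C[V]^P$ is a polynomial ring in $r=\dim V$ homogeneous generators. Let $R_+$ be the ideal of elements without constant term; $R_+/R_+^2$ has dimension $r$. The map $f\mapsto f\circ w^{-1}$ is a graded automorphism of $R$ of finite order, so it is diagonalizable on each graded piece, and it preserves $R_+^2$. Choose homogeneous eigenvectors $f_1,\dots,f_r\in R_+$ lifting a basis of $R_+/R_+^2$. By induction on the degree (the graded Nakayama lemma) they generate $R$, and $r$ generators of a domain of Krull dimension $r$ are algebraically independent. Write $d_i=\deg f_i\ge1$ and $f_i(w^{-1}y)=\varepsilon_if_i(y)$. Since $P$ is finite, $\mathbb C[V]$ is integral over $R$ and the invariants separate orbits. So $F=(f_1,\dots,f_r):V\to\mathbb C^r$ is a finite surjective morphism whose fibers are the $P$-orbits. Recall that a finite morphism maps a closed subvariety onto a closed subvariety of the same dimension. Put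
\[
A=\{i:\ \varepsilon_i\zeta^{d_i}=1\},\qquad\mathbb C^A=\{z\in\mathbb C^r:\ z_i=0\ \ \forall i\notin A\}.
\]

\emph{Step 2: $F(E)=\mathbb C^A$ and $\dim E=|A|$.} For $y\in V$, the following are equivalent: $wpy=\zeta y$ for some $p\in P$; $\zeta w^{-1}y\in Py$; $\zeta^{d_i}\varepsilon_if_i(y)=f_i(y)$ for all $i$; $F(y)\in\mathbb C^A$. Hence
\[
Q:=\bigcup_{p\in P}\ker(wp-\zeta)=F^{-1}(\mathbb C^A),
\]
which is $P$-stable, and $F(Q)=\mathbb C^A$. The irreducible components of $Q$ are the maximal ones among the subspaces $\ker(wp-\zeta)$. Their images are closed and cover the irreducible variety $\mathbb C^A$, so $F(Q_1)=\mathbb C^A$ for some component $Q_1$, and $\dim Q_1=|A|$. As the fibers of $F$ are $P$-orbits, $Q=\bigcup_{p\in P}pQ_1$. So each component of $Q$ is some $pQ_1$, and it has dimension $|A|$ and image $\mathbb C^A$. The subspace $E=\ker(w-\zeta)\subset Q$ lies in a component, which is a $\zeta$-eigenspace of an element of $W$. \emph{By maximality} $E$ equals this component. Thus $F|_E:E\to\mathbb C^A$ is finite and surjective,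 and $R_E=\mathbb C[f_i|_E:i\in A]$ is a polynomial ring in $|A|=\dim E$ variables over which $\mathbb C[E]$ is integral.

\emph{Step 3: a contradiction if $P\cap N_W(E)$ acts trivially on $E$.} Suppose it does. Let $E_0\subset E$ be the union of the proper subspaces $E\cap pE$ for $p\in P$ with $pE\ne E$. Let $y\in E\setminus E_0$ and $y'\in E$ with $F(y')=F(y)$. Then $y'=py$ with $p\in P$, so $y\in E\cap p^{-1}E$. This forces $p^{-1}E=E$, so $p$ acts trivially on $E$ and $y'=y$. Hence the fiber of $F|_E$ over any point outside the proper closed subset $F(E_0)$ is a single point. In characteristic $0$, the degree of the extension of function fields for a finite dominant morphism of irreducible varieties is the cardinality of a generic fiber. So $\mathbb C[E]$ and $R_E$ have the same fraction field. A polynomial ring is integrally closed, so $\mathbb C[E]=R_E$. The degree-one part of $\mathbb C[E]$ has dimension $|A|$, and that of $R_E$ is spanned by the $f_i|_E$ with $i\in A$ and $d_i=1$. Therefore $d_i=1$ for all $i\in A$.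

Now count these indices in another way. The $f_i$ with $d_i=1$ form a basis of $R_1=(V^*)^P$ made of eigenvectors of $f\mapsto f\circ w^{-1}$, and restriction to $V^P$ is a $w$-equivariant isomorphism $(V^*)^P\to(V^P)^*$. An index with $d_i=1$ lies in $A$ exactly when $\varepsilon_i=\zeta^{-1}$. The eigenvalues of $w$ on $(V^P)^*$ are the inverses of those on $V^P$, so the number of $i\in A$ with $d_i=1$ is $\dim(V^P\cap E)$. But $E'\subset V^P\cap E\subsetneq E$, because $s_H\in P$ does not fix $E$ pointwise. So this number is $\dim E-1<|A|$, a contradiction.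

Hence some $p\in P$ with $pE=E$ acts nontrivially on $E$. It fixes the hyperplane $E'$ pointwise and has finite order, so it acts on $E$ as a reflection with hyperplane $E'$, and by Lemma~\ref{lem:G} it defines an element of $G$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}, and the role of non-extendibility}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:G}, $\beta\in\Gamma^+\subset\Gamma$. Apply Theorem~\ref{thm:B} with $k=1$, so $\zeta=\zeta_d$. Since $V_d\subset X$, the space $E$ of that theorem is $V_d$, and its monoid is $M$. So $M$ is a cancellative Ore monoid with group of fractions $C_\Gamma(\beta)\cong\pi_1(E^\circ/C_{N_I}(w))$, and $C_{N_I}(w)\cong G$ compatibly with the actions on $V_d$, by Lemma~\ref{lem:G}. For $\alpha\in\Phi$, (R3) and (b) give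
\[
\alpha\in\Phi_I\iff s_\alpha\in W_I=C_W(V_d)\iff\ker\alpha\supset V_d .
\]
So $E^\circ=V_d\setminus\bigcup_{\alpha\in\Phi'}\ker\alpha$ is the complement in $V_d$ of the traces of the reflecting hyperplanes of $W$ not containing $V_d$. By Theorem~\ref{thm:C}, $E^\circ=V_d^{\mathrm{reg}}$.
\end{proof}

\begin{remark}
Non-extendibility cannot be dropped. Take $W$ of type $A_2$, $I=\{s\}$, $d=1$ and $\beta=p_I$. This braid is extendible, with $v=\Delta_I^2$ and $J=\emptyset$. Here $w=1$, and $C_W(wW_I)/W_I=N_W(W_I)/W_I\cong N_I=1$ has trivial braid group. On the other hand, Theorem~\ref{thm:B} with $d=k=1$ has $E=X$ a line, $E^\circ=X\setminus\{0\}$ and $N_I=1$, so the group of fractions of $M$ is $\pi_1(\mathbb C^*)=\mathbb Z$, in agreement with $M=\Gamma^+=\{p_I^n:n\ge0\}$ from Example~\ref{ex:A2I}. The example shows what each half of (b) is for. The eigenspace $V_1=V$ is maximal, but $C_W(V_1)=1\ne W_I$, and $V_1$ is not the space $E$ seen by Theorem~\ref{thm:B}. The line $E$, which is the $1$-eigenspace of $s$, satisfies $C_W(E)=W_I$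 but is not maximal, and the trace $\{0\}$ is not a reflecting hyperplane of $N_W(E)/C_W(E)=1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Deligne-Lusztig varieties and conjugacy of braids},
\texttt{https://www.lamfa.u-picardie.fr/digne/theogar2012/michel.pdf}.

\end{thebibliography}
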